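# Closed four-manifolds with infinite $\kappa$-invariant

## 1. The length of a random section

Let $M$ be a closed connected manifold, $m$ a finite measure on $M$ with smooth positive density, and $B\to M$ a Hermitian vector bundle of complex rank $2$. Let $H$ be a complex vector space of smooth sections of $B$, of finite dimension $N$. For $\Psi\in H$ let $|\Psi|$ be the pointwise length, a nonnegative function on $M$, and put $\|\Psi\|^2=\int_M|\Psi|^2\,dm$. We use $\|\cdot\|$ also for the norm of real functions in $L^2(m)$, so $\||\Psi|\|=\|\Psi\|$.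

Choose an $L^2(m)$-orthonormal basis $\psi_1,\dots,\psi_N$ of $H$ and independent standard real Gaussian variables $X_1,Y_1,\dots,X_N,Y_N$, and form
$$\Psi=\sum_{j=1}^N z_j\psi_j,\qquad z_j=\frac{X_j+iY_j}{\sqrt2},\qquad V=|\Psi| .\tag{1}$$
Thus $\Psi$ is a random element of $H$, and $V$ is a random function on $M$. Since $\mathbb E|z_j|^2=1$, we have $\mathbb E\|V\|^2=\mathbb E\sum_j|z_j|^2=N$.

This random function is the object on which everything below turns, and here is its purpose. Later $H$ will be a large space of harmonic spinors on a four-manifold. A curvature estimate will show that the lengths of all its elements are close, in $L^2$, to one fixed $k$-dimensional space of functions built from the first $k$ eigenfunctions of the conformal Laplacian. The closeness will be measured by the ratio $|\mu_0|/(\mu_k-\mu_0)$ of eigenvalues. If we know that a large $N$ and a small $k$ are incompatible with too much closeness, we get an upper bound for $\mu_k$ in terms of $|\mu_0|$, valid for every metric. Such bounds, one for each $k$, say that a certain invariant $\kappa(M)$ is infinite.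

So we ask: *if all lengths $|\Psi|$, $\Psi\in H$, lie near a $k$-dimensional space $W$ of real functions, how large can $N$ be?* Note that $\Psi\mapsto|\Psi|$ is not linear, so $N$ independent sections need not have $N$ independent lengths. On the trivial bundle $M\times\mathbb C^2$, the constant sections form a space with $N=2$, and all their lengths lie in the one-dimensional space of constants.

**Remark 1 (the exact case).** Suppose $W$ consists of continuous functions and $|\Psi|\in W$ for all $\Psi\in H$. Then $N\le 2k$. Indeed, a function in $W$ killed by all point evaluations is zero, so the evaluations span the dual of $W$, and we can pick $k$ points $x_1,\dots,x_k$ whose evaluations form a basis of it. If $N>2k$, the linear map $H\to B_{x_1}\oplus\dots\oplus B_{x_k}\cong\mathbb C^{2k}$ has a nonzero kernel element $\Psi$. Then $|\Psi|\in W$ vanishes at $x_1,\dots,x_k$, so $|\Psi|=0$, a contradiction. What makes this work is that the rank of $B$ is fixed at $2$ while $N$ may be large.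

This argument stops working as soon as "$|\Psi|\in W$" is weakened to "$|\Psi|$ is close to $W$ in $L^2$", because an $L^2$-estimate says nothing about values at points. A bound on the gradient in $L^2$ does not help either. In dimension $4$, let $d(x,p)$ be the distance to $p$ for a background metric. For small $r$ the function $f_r(x)=\min(1,d(x,p)/r)$ vanishes at $p$, but $f_r$ differs from $1$ only on a ball of volume $O(r^4)$, so $\|1-f_r\|^2=O(r^4)$, and its Dirichlet energy is $r^{-2}\cdot O(r^4)=O(r^2)$. Vanishing at a point is invisible to the estimates we shall have.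

The way past this is to replace special points by averaging over $H$. The random length $V$ fluctuates around its mean. The total fluctuation is at least a fixed fraction of $N$, because at each point $\Psi(x)$ is a Gaussian vector in a space of dimension only $2$. On the other hand, the part of the fluctuation inside any fixed $k$-dimensional space is at most $k/2$, whatever $N$ is, because Gaussian variance bounds do not depend on dimension. So if $N$ is large compared with $k$, most of the fluctuation lies off $W$. Put
$$\eta:=1-\frac{9\pi}{32}\approx 0.1164 .$$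

**Lemma 2.** Let $H$ be an $N$-dimensional complex space of smooth sections of a Hermitian rank-$2$ bundle over $M$, and let $P$ be an orthogonal projection of rank $k$ in the real Hilbert space $L^2(m)$. If for some $\delta\ge0$
$$\big\||\Psi|-P|\Psi|\big\|^2\le\delta^2\|\Psi\|^2\quad\text{for all }\Psi\in H,\tag{2}$$
then $(\eta-\delta^2)N\le k/2$.

The proof uses one textbook fact, the **Gaussian Poincaré inequality**: if $F:\mathbb R^d\to\mathbb R$ is Lipschitz with constant $L$ and $G$ is a standard Gaussian vector in $\mathbb R^d$, then $\mathrm{Var}\,F(G)\le L^2$. For linear $F(x)=\langle v,x\rangle$ it is an equality with $L=|v|$. The dimension $d$ does not enter.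

*Proof.* Let $\Psi,V$ be as in (1) and $\bar V(x):=\mathbb E V(x)$. Since $V(x)\le C|(X,Y)|$ with $C$ independent of $x$, all expectations below are finite and Fubini's theorem applies freely. Also $\bar V\in L^2(m)$.

**Step (i): the total fluctuation satisfies $\mathbb E\|V-\bar V\|^2\ge\eta N$.** Fix $x$. The vector $\Psi(x)=\sum z_j\psi_j(x)$ is a centered circular complex Gaussian in the two-dimensional Hermitian space $B_x$. Diagonalizing its covariance $\sum_j\psi_j(x)\psi_j(x)^*$ in a unitary basis, we may write $\Psi(x)=(\sqrt{a_1}\,\zeta_1,\sqrt{a_2}\,\zeta_2)$ with $a_1,a_2\ge0$ and $\zeta_1,\zeta_2$ independent standard complex Gaussians, so that $|\zeta_1|^2,|\zeta_2|^2$ are independent exponential variables of mean $1$. Put $t=a_1+a_2=\mathbb E|\Psi(x)|^2$. The function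
$$(a_1,a_2)\longmapsto\mathbb E\big(a_1|\zeta_1|^2+a_2|\zeta_2|^2\big)^{1/2}$$
is concave, being an average of square roots of linear functions, and symmetric, since $\zeta_1,\zeta_2$ have the same law and are independent. Hence on the segment $a_1+a_2=t$ it is maximal at the midpoint $a_1=a_2=t/2$. There $|\zeta_1|^2+|\zeta_2|^2$ has the Gamma density $re^{-r}$, so the value is
$$\sqrt{\tfrac t2}\int_0^\infty r^{1/2}\,re^{-r}\,dr=\sqrt{\tfrac t2}\;\Gamma(\tfrac52)=\sqrt{\tfrac t2}\cdot\frac{3\sqrt\pi}{4}.$$
Squaring gives $(\mathbb E|\Psi(x)|)^2\le\frac{9\pi}{32}\,\mathbb E|\Psi(x)|^2$, that is, $\mathrm{Var}\,V(x)\ge\eta\,\mathbb E V(x)^2$. Integrating over $m$ and using $\mathbb E\|V\|^2=N$ proves (i).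

**Step (ii): little of the fluctuation lies off the range of $P$, namely $\mathbb E\|(1-P)(V-\bar V)\|^2\le\delta^2N$.** By Fubini, $\mathbb E\langle V-\bar V,\phi\rangle=0$ for each fixed $\phi\in L^2(m)$. Taking $\phi=(1-P)\bar V$ kills the cross term in
$$\mathbb E\|(1-P)V\|^2=\mathbb E\|(1-P)(V-\bar V)\|^2+\|(1-P)\bar V\|^2 .$$
So the quantity to be bounded is at most $\mathbb E\|(1-P)V\|^2$. By hypothesis (2) this is at most $\delta^2\,\mathbb E\|\Psi\|^2=\delta^2N$.

**Step (iii): the fluctuation inside the range is bounded independently of $N$, namely $\mathbb E\|P(V-\bar V)\|^2\le k/2$.** Let $e_1,\dots,e_k$ be an orthonormal basis of the range of $P$. Since $\mathbb E\langle V,e_i\rangle=\langle\bar V,e_i\rangle$, the left side is $\sum_{i=1}^k\mathrm{Var}\,\langle V,e_i\rangle$. View $\langle|\Psi|,e_i\rangle$ as a function of $(X,Y)\in\mathbb R^{2N}$. If $\Psi,\Psi'$ correspond to $(X,Y),(X',Y')$, then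
$$\big|\langle|\Psi|-|\Psi'|,e_i\rangle\big|\le\big\||\Psi|-|\Psi'|\big\|\le\|\Psi-\Psi'\|=\tfrac1{\sqrt2}\,\big|(X,Y)-(X',Y')\big| .$$
So it is Lipschitz with constant $1/\sqrt2$, and the Gaussian Poincaré inequality bounds each variance by $\frac12$.

By Pythagoras, $\eta N\le\mathbb E\|V-\bar V\|^2=\mathbb E\|(1-P)(V-\bar V)\|^2+\mathbb E\|P(V-\bar V)\|^2\le\delta^2N+\frac k2$. $\square$

For $\delta=0$ the lemma gives $N\le k/(2\eta)\approx4.3\,k$. This is weaker than the $2k$ of Remark 1, but unlike that remark it survives for positive $\delta$.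

## 2. The conformal Laplacian and the invariant $\kappa$

Let $M$ be a closed oriented manifold of dimension $n\ge3$ and $g$ a Riemannian metric on it. The **conformal Laplacian** is
$$L_g=\Delta_g+\frac{n-2}{4(n-1)}\,\mathrm{Scal}_g,\qquad \Delta_g=d^*d,$$
an elliptic operator, essentially self-adjoint in $L^2(M)$. Let $\mu_0(g)\le\mu_1(g)\le\mu_2(g)\le\cdots$ be its eigenvalues, repeated according to multiplicity. With our sign $\Delta_g\ge0$, and $\Delta_gf\ge0$ at a maximum of $f$. Replacing $g$ by $Tg$ with a constant $T>0$ divides all $\mu_i$ by $T$.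

**Definition.** $\kappa(M)$ is the smallest integer $k\ge0$ such that for every $\varepsilon>0$ there is a metric $g_\varepsilon$ on $M$ with
$$\mu_k(g_\varepsilon)=1,\qquad|\mu_i(g_\varepsilon)|<\varepsilon\ \text{ for }0\le i<k.$$
If there is no such integer, $\kappa(M):=\infty$.

So $\kappa(M)$ counts how many eigenvalues must be squeezed to zero before the next one can be kept at $1$. The round sphere has constant positive scalar curvature, so $\mu_0>0$, and after scaling $\mu_0=1$. Hence $\kappa(S^n)=0$. On a flat torus $L_g=\Delta_g$, so $\mu_0=0<\mu_1$, and scaling makes $\mu_1=1$. Hence $\kappa(T^n)\le1$. Here are the facts we recall about $\kappa$: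

* $\kappa(M_1\sqcup M_2)=\kappa(M_1)+\kappa(M_2)$.
* $\kappa(M)=0$ if and only if $M$ carries a metric of positive scalar curvature.
* If $M$ has a metric with $\mathrm{Scal}\ge0$, then $\kappa(M)\le b_0(M)$.
* If $M$ is simply connected of dimension at least $5$, then $\kappa(M)$ is finite.

An abstract at https://www.mfo.de/document/1432/OWR_2014_36.pdf asks whether $\kappa(M)=\infty$ occurs at all. The answer is yes, in dimension $4$: for example $\kappa(\Sigma_\gamma\times\Sigma_{\gamma'})=\infty$ for closed oriented surfaces of genus $\gamma,\gamma'\ge2$. It also occurs for simply connected four-manifolds, such as a smooth quintic surface in $\mathbb{CP}^3$, so in the last fact above the bound $5$ cannot be lowered to $4$.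

What has to be shown is that *every* integer $k$ fails. For $k=0$ it is enough that $\mu_0(g)<0$ for all $g$. For $k\ge1$ we want a constant $C_k$, depending on $M$ and $k$ but not on the metric, with $\mu_k(g)-\mu_0(g)\le C_k|\mu_0(g)|$: if $\mu_0$ is tiny, then $\mu_k$ is tiny too. The statement needs one notion from Seiberg–Witten theory, whose equations are written out in Section 3.

**Definition.** Let $M$ be a closed oriented $4$-manifold. A class $c\in H^2(M;\mathbb R)$ is a **monopole class** if $c=c_1(\mathcal L)$ for the determinant line bundle $\mathcal L$ of a spin$^c$ structure whose unperturbed Seiberg–Witten equations have a solution for every Riemannian metric on $M$. Reducible solutions (those with $\psi=0$) are allowed.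

Let $\tau$ be the signature of $M$, and write $a^2=\langle a\cup a,[M]\rangle$ for $a\in H^2(M;\mathbb R)$.

**Theorem A.** Let $M$ be a closed connected oriented $4$-manifold, $c_1,\dots,c_r$ monopole classes (of spin$^c$ structures $\mathfrak c_1,\dots,\mathfrak c_r$), and $n_1,\dots,n_r\in\mathbb Z$ such that $a:=\sum n_jc_j$ satisfies $a^2>0$. Let $b:=\sum|n_j|$ and $N_m:=\frac18\big((c_1+2ma)^2-\tau\big)$ for integers $m\ge0$. Then for every metric $g$ on $M$:

1. $\mu_0(g)<0$;
2. if $k\ge1$ and $m\ge0$ satisfy $N_m\ge k/\eta$, then
$$\mu_k(g)-\mu_0(g)\le\frac6\eta\,(1+mb)\,|\mu_0(g)| .$$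

**Theorem B.** For $M$ as in Theorem A, $\kappa(M)=\infty$.

*Theorem A implies Theorem B.* Suppose $\kappa(M)=k<\infty$. Since $\mu_0(g)<0$ for all $g$, the condition $\mu_0(g_\varepsilon)=1$ cannot hold, so $k\ge1$. Now $(c_1+2ma)^2=c_1^2+4m\,\langle c_1\cup a,[M]\rangle+4m^2a^2$ tends to $\infty$ with $m$, because $a^2>0$. Fix $m$ with $N_m\ge k/\eta$; this choice does not involve the metric. The metrics $g_\varepsilon$ satisfy $\mu_k(g_\varepsilon)=1$ and $-\varepsilon<\mu_0(g_\varepsilon)<0$, so part 2 gives
$$1\le\mu_k(g_\varepsilon)-\mu_0(g_\varepsilon)\le\frac6\eta(1+mb)\,\varepsilon\quad\text{for all }\varepsilon>0,$$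
which is absurd. $\square$

The proof of Theorem A occupies Sections 3 to 6.

## 3. Spinors and the Seiberg–Witten equations in dimension four

Here $n=4$ and $L_g=\Delta_g+\frac16s_g$, where $s=\mathrm{Scal}$. We recall what is needed.

For a metric $h$, a spin$^c$ structure has a spinor bundle $S=S^+\oplus S^-$ with $S^\pm$ Hermitian of rank $2$, a Clifford multiplication $\rho$, and a determinant line bundle $\mathcal L=\det S^+=\det S^-$. A unitary connection $A$ on $\mathcal L$, together with the Levi-Civita connection, determines a connection $\nabla$ on $S$ and a Dirac operator $D_A$ exchanging $S^+$ and $S^-$. The curvature $F_A$ is an $i\mathbb R$-valued $2$-form, and $\frac i{2\pi}F_A$ represents $c_1(\mathcal L)$. Anti-self-dual forms act trivially on $S^+$. On imaginary self-dual forms $\rho$ is injective, with values in trace-free Hermitian endomorphisms of $S^+$. The Lichnerowicz formula reads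
$$D_A^2=\nabla^*\nabla+\tfrac s4+\tfrac12\rho(F_A^+)\quad\text{on }S^+.\tag{3}$$
By the Atiyah–Singer theorem, $D_A:\Gamma(S^+)\to\Gamma(S^-)$ has complex index $\frac18(c^2-\tau)$ with $c=c_1(\mathcal L)$. If $E$ is a Hermitian line bundle with unitary connection, $S\otimes E$ is again the spinor bundle of a spin$^c$ structure, with determinant $\det(S^+\otimes E)=\mathcal L\otimes E^2$.

For example, a Kähler surface has a canonical spin$^c$ structure with $S^+=\Lambda^{0,0}\oplus\Lambda^{0,2}$, $S^-=\Lambda^{0,1}$ and $\mathcal L=\Lambda^{0,2}=K^{-1}$. For $\Sigma_\gamma\times\Sigma_{\gamma'}$ the signature is $0$ and $K^2=2(2\gamma-2)(2\gamma'-2)=8(\gamma-1)(\gamma'-1)$, so the index is $(\gamma-1)(\gamma'-1)$.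

The **Seiberg–Witten equations** for a connection $A$ on $\mathcal L$ and $\psi\in\Gamma(S^+)$ are
$$D_A\psi=0,\qquad\rho(F_A^+)=q(\psi):=\psi\otimes\psi^*-\tfrac12|\psi|^2\,\mathrm{Id}.\tag{4}$$
The eigenvalues of $q(\psi)$ are $\pm\frac12|\psi|^2$, and $q(\psi)\psi=|\psi|^2\psi-\frac12|\psi|^2\psi=\frac12|\psi|^2\psi$. Solutions are smooth after a gauge transformation, and we always take smooth representatives.

Two examples show what the notion of monopole class contains. If $M$ is spin, its spin structure gives a spin$^c$ structure with trivial $\mathcal L$. The trivial connection with $\psi=0$ solves (4) for every metric, so $0$ is a monopole class, with a reducible solution. This carries no information, and it is the hypothesis $a^2>0$ that excludes it. On the other hand, for a Kähler surface with $b^+\ge2$ the class $c_1=-K$ of the canonical structure is a monopole class, as recalled in Section 7.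

We need the behavior of (4) under a conformal change $h'=f^2h$, $f>0$. Identify the spinor bundles of $h$ and $h'$ isometrically. If $e^i$ is an $h$-orthonormal coframe, then $fe^i$ is $h'$-orthonormal, so $\rho_{h'}(e^i)=f^{-1}\rho_h(e^i)$, and on $2$-forms $\rho_{h'}(F)=f^{-2}\rho_h(F)$. Self-duality of $2$-forms in dimension $4$ is conformally invariant. The Dirac operator satisfies the textbook formula $D^{h'}_A(f^{-3/2}\psi)=f^{-5/2}D_A^h\psi$. Put $\psi'=f^{-3/2}\psi$. Then $q(\psi')=f^{-3}q(\psi)$, so the second equation for $h'$ becomes $f^{-2}\rho_h(F_A^+)=f^{-3}q(\psi)$. Therefore $(A,\psi')$ solves the Seiberg–Witten equations for $h'$ if and only if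
$$D_A^h\psi=0,\qquad\rho_h(F_A^+)=f^{-1}q(\psi).\tag{5}$$

## 4. The ground state metric and its spectral gap inequality

Let $g$ be any metric on $M$ as in Theorem A.

**Step 1a: choose the conformal metric whose scalar curvature is governed by $\mu_0$.** Since $M$ is connected, $\mu_0=\mu_0(g)$ is a simple eigenvalue and has an eigenfunction $u_0>0$, which we normalize in $L^2(dv_g)$. Put
$$h:=u_0^2\,g,\qquad w:=u_0^{-2}.$$
In dimension $4$ the conformal transformation law is $s_h=6u_0^{-3}L_gu_0$, so
$$s_h=6u_0^{-3}\mu_0u_0=6\mu_0w .\tag{6}$$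

**Step 1b: show $\mu_0<0$, which is part 1 of Theorem A.** Suppose $\mu_0\ge0$, so $s_h\ge0$ by (6). For each $j$ take a solution $(A_j,\psi_j)$ of (4) for $\mathfrak c_j$ and the metric $h$; it exists because $c_j$ is a monopole class. By $D_{A_j}\psi_j=0$, pairing (3) with $\psi_j$ and integrating gives
$$\int_M\Big(|\nabla\psi_j|^2+\frac{s_h}4|\psi_j|^2+\frac14|\psi_j|^4\Big)dv_h=0,$$
where the last term is $\frac12\langle q(\psi_j)\psi_j,\psi_j\rangle$. All terms are nonnegative, so $\psi_j=0$, hence $\rho(F_{A_j}^+)=0$ and $F_{A_j}^+=0$. The closed real form $\omega=\frac i{2\pi}\sum_jn_jF_{A_j}$ represents $a$ and has $\omega^+=0$, so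
$$a^2=\int_M\omega\wedge\omega=\int_M\big(|\omega^+|^2-|\omega^-|^2\big)dv_h\le0,$$
contradicting $a^2>0$. Hence $\mu_0<0$.

From now on put
$$\lambda:=-\mu_0=|\mu_0|>0,\qquad s_h=-6\lambda w<0,\qquad dm:=w\,dv_h=u_0^2\,dv_g .$$
The last equality holds because $dv_h=u_0^4\,dv_g$. This $m$ is the measure to which Lemma 2 will be applied, and $\|\cdot\|$ is the norm of $L^2(m)$.

**Step 1c: turn the gap $\mu_k-\mu_0$ into an inequality for functions on $(M,h)$.** Let $k\ge1$ and $\nu_k:=\mu_k-\mu_0$, which is positive because $\mu_0$ is simple. Let $u_0,u_1,\dots$ be an orthonormal basis of real $L^2(dv_g)$ of eigenfunctions with $L_gu_i=\mu_iu_i$. The map $\varphi\mapsto u_0\varphi$ is an isometry from $L^2(m)$ onto $L^2(dv_g)$. Hence the functions $u_i/u_0$ are orthonormal in $L^2(m)$. Let $P$ be the orthogonal projection of real $L^2(m)$ onto the span of $u_i/u_0$, $0\le i<k$, which has dimension $k$. We claim that for Lipschitz $\varphi$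
$$\int_M|d\varphi|_h^2\,dv_h\ge\nu_k\,\|\varphi-P\varphi\|^2 .\tag{7}$$
First, $|d\varphi|_h^2\,dv_h=u_0^{-2}|d\varphi|_g^2\,u_0^4\,dv_g=u_0^2|d\varphi|_g^2\,dv_g$. Next, almost everywhere
$$|d(u_0\varphi)|_g^2=u_0^2|d\varphi|_g^2+2u_0\varphi\langle du_0,d\varphi\rangle+\varphi^2|du_0|^2=u_0^2|d\varphi|_g^2+\langle du_0,d(u_0\varphi^2)\rangle .$$
Integrating by parts and using $\Delta_gu_0=(\mu_0-\frac{s_g}6)u_0$, we get $\int\langle du_0,d(u_0\varphi^2)\rangle\,dv_g=\int(\mu_0-\frac{s_g}6)(u_0\varphi)^2\,dv_g$. Therefore
$$\int_M|d\varphi|_h^2\,dv_h=\int_M\Big(|d(u_0\varphi)|_g^2+\frac{s_g}6(u_0\varphi)^2-\mu_0(u_0\varphi)^2\Big)dv_g=\sum_{i\ge0}(\mu_i-\mu_0)\langle u_0\varphi,u_i\rangle^2 .$$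
The last equality is the eigenfunction expansion of the quadratic form of $L_g-\mu_0$. The terms with $i<k$ are nonnegative, and those with $i\ge k$ have coefficient at least $\nu_k$. So the sum is at least $\nu_k\sum_{i\ge k}\langle u_0\varphi,u_i\rangle^2$, and by the isometry this is $\nu_k\|\varphi-P\varphi\|^2$. This proves (7).

So a function of small Dirichlet energy on $(M,h)$, compared with $\nu_k$ times its $L^2(m)$-norm squared, is close to the range of $P$. We now look for sections whose lengths have small energy.

## 5. Connections with self-dual curvature bounded by $3\lambda w$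

The lengths will be those of harmonic spinors. If $D\Psi=0$, formula (3) bounds $\int|\nabla\Psi|^2\,dv_h$ by the integral of $\big(\frac{|s_h|}4+\frac12\|\rho_h(F^+)\|_{\mathrm{op}}\big)|\Psi|^2$. The scalar curvature term is $\frac32\lambda w|\Psi|^2\,dv_h=\frac32\lambda|\Psi|^2\,dm$, exactly of the size we want. So we need connections whose self-dual curvature is also at most a constant times $\lambda w$, pointwise.

The first thing to try is the Seiberg–Witten solution for $h$ itself. Pairing (3) pointwise with $\psi$ and using $\frac12\Delta_h|\psi|^2=\mathrm{Re}\langle\nabla^*\nabla\psi,\psi\rangle-|\nabla\psi|^2$ gives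
$$\tfrac12\Delta_h|\psi|^2+|\nabla\psi|^2+\tfrac{s_h}4|\psi|^2+\tfrac14|\psi|^4=0 .$$
At a maximum $x_0$ of $|\psi|^2$ this yields $|\psi|^2\le-s_h(x_0)$ unless $\psi=0$, and so $\|\rho_h(F^+)\|_{\mathrm{op}}=\frac12|\psi|^2\le3\lambda\max w$. Here it stops: the bound has $\max w$ in place of $w(x)$. The energy of $\Psi$ is then estimated by a multiple of $\lambda\max w\int|\Psi|^2\,dv_h$, and passing from this to $\lambda\int|\Psi|^2w\,dv_h$ costs a factor $\max w/\min w$, over which we have no control as $g$ varies.

The remedy uses the freedom in the definition of monopole class: there is a solution for *every* metric. We solve the equations for another metric in the conformal class, for which $s_h$ itself appears as the weight in front of $q(\psi)$.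

**Step 2: obtain the pointwise bound.** Let $h':=s_h^{-2}h$, that is, $f=|s_h|^{-1}$. This is a smooth metric, since $s_h=-6\lambda w$ is smooth and nowhere zero. For each $j$ take a Seiberg–Witten solution for $\mathfrak c_j$ and $h'$. By (5) it yields $(A_j,\psi_j)$ with
$$D^h_{A_j}\psi_j=0,\qquad\rho_h(F_{A_j}^+)=|s_h|\,q(\psi_j).$$
Pairing (3) for $h$ pointwise with $\psi_j$, and using $\frac12\langle\rho_h(F_{A_j}^+)\psi_j,\psi_j\rangle=\frac{|s_h|}4|\psi_j|^4$, we get
$$\tfrac12\Delta_h|\psi_j|^2+|\nabla\psi_j|^2+\tfrac{s_h}4|\psi_j|^2+\tfrac{|s_h|}4|\psi_j|^4=0 .$$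
At a maximum of $|\psi_j|^2$ the first two terms are nonnegative, so there, since $s_h=-|s_h|$,
$$\tfrac{|s_h|}4|\psi_j|^2\big(|\psi_j|^2-1\big)\le0 .$$
As $|s_h|>0$, this gives $|\psi_j|\le1$ at the maximum, hence everywhere. Since $q(\psi_j)$ has operator norm $\frac12|\psi_j|^2\le\frac12$, at every point
$$\|\rho_h(F_{A_j}^+)\|_{\mathrm{op}}\le\tfrac12|s_h|=3\lambda w .\tag{8}$$
Note that (8) holds trivially if $\psi_j=0$, so reducible solutions do no harm.

## 6. Harmonic spinors on twisted spin$^c$ structures and the end of the proof

**Step 3a: twist to make the space of harmonic spinors large.** Let $S$ be the spinor bundle of $\mathfrak c_1$ for $h$, let $m\ge0$ be an integer, and let $E:=\bigotimes_j\mathcal L_j^{\,n_jm}$ with the connection induced by the $A_j$. Give $S\otimes E$ the connection induced by $A_1$ and this one. It is the spinor bundle of a spin$^c$ structure with determinant $\mathcal L_1\otimes E^2$, so its determinant class and curvature are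
$$c_1+2ma,\qquad F=F_{A_1}+2m\sum_jn_jF_{A_j}.$$
By (8) and the triangle inequality, $\|\rho_h(F^+)\|_{\mathrm{op}}\le(1+2mb)\,3\lambda w$. Its Dirac operator $D^+:\Gamma(S^+\otimes E)\to\Gamma(S^-\otimes E)$ has index $\frac18\big((c_1+2ma)^2-\tau\big)=N_m$. Hence $H:=\ker D^+$ satisfies
$$N:=\dim_{\mathbb C}H\ge N_m .$$
As a function of $m$, the dimension bound $N_m$ grows quadratically while the curvature bound grows linearly. For fixed $k$ all that matters is that $N_m\to\infty$ while the constant in the curvature bound depends only on $m$ and $b$, and not on $g$.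

**Step 3b: bound the energy of the lengths.** Let $\Psi\in H$, a smooth section. Where $\Psi\ne0$ we have $|\Psi|\,d|\Psi|=\mathrm{Re}\langle\nabla\Psi,\Psi\rangle$, so $|d|\Psi||\le|\nabla\Psi|$ there. The function $|\Psi|$ is Lipschitz, and its differential vanishes almost everywhere on $\{\Psi=0\}$. So Kato's inequality $|d|\Psi||\le|\nabla\Psi|$ holds almost everywhere. Pairing (3) for $S\otimes E$ with $\Psi$ and integrating gives
$$\int_M|d|\Psi||_h^2\,dv_h\le\int_M|\nabla\Psi|^2\,dv_h=-\int_M\Big(\frac{s_h}4|\Psi|^2+\frac12\langle\rho_h(F^+)\Psi,\Psi\rangle\Big)dv_h$$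
$$\le\int_M\Big(\frac{6\lambda w}4+\frac12(1+2mb)\,3\lambda w\Big)|\Psi|^2\,dv_h=3\lambda(1+mb)\,\|\Psi\|^2 .$$
The last step uses $w\,dv_h=dm$ and $\frac32+\frac32(1+2mb)=3(1+mb)$.

**Step 3c: conclude that all lengths are close to the range of $P$.** Applying (7) to $\varphi=|\Psi|$,
$$\big\||\Psi|-P|\Psi|\big\|^2\le\delta^2\|\Psi\|^2\quad\text{for all }\Psi\in H,\qquad\delta^2:=\frac{3\lambda(1+mb)}{\nu_k}.\tag{9}$$

For one section $\Psi$ and $k=1$ this says only that $|\Psi|$ is nearly constant in $L^2(m)$ when $\delta$ is small, which is no contradiction. Nor does the min-max principle apply, as $\{|\Psi|:\Psi\in H\}$ is not a linear space. But (9) is precisely hypothesis (2) of Lemma 2, for the rank-$2$ bundle $S^+\otimes E$, the measure $m$ and the rank-$k$ projection $P$.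

**Step 4: compare $N$ with $k$ to prove part 2 of Theorem A.** Suppose $N_m\ge k/\eta$, and assume $\delta^2<\eta/2$. Then $\eta-\delta^2>\eta/2>0$, and Lemma 2 gives
$$N\le\frac k{2(\eta-\delta^2)}<\frac k\eta\le N_m\le N,$$
a contradiction. So $\delta^2\ge\eta/2$. By (9) this says
$$\mu_k-\mu_0=\nu_k=\frac{3\lambda(1+mb)}{\delta^2}\le\frac6\eta(1+mb)\,\lambda=\frac6\eta(1+mb)\,|\mu_0|,$$
which is part 2. The proof of Theorem A is complete, and with it that of Theorem B. $\blacksquare$

## 7. Products of surfaces, the quintic, and surfaces of general type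

To have manifolds satisfying the hypothesis of Theorem A we use two standard facts.

* If $b^+(M)\ge2$ and the Seiberg–Witten invariant of $\mathfrak c$ is nonzero, then $c_1(\mathfrak c)$ is a monopole class. For a given metric, solutions exist for generic small perturbations of the equations. Let the perturbation tend to $0$ and use compactness. The limit may be reducible, which our definition allows. See Witten, *Monopoles and four-manifolds*, Math. Res. Lett. 1 (1994), and Morgan, *The Seiberg–Witten equations and applications to the topology of smooth four-manifolds*.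
* For a closed symplectic (in particular Kähler) $4$-manifold with $b^+\ge2$, the canonical spin$^c$ structure, with $c_1=\pm K$, has Seiberg–Witten invariant $\pm1$; see Witten's paper for the Kähler case, and Taubes, Math. Res. Lett. 1 (1994), 809–822.

Consequently $\kappa(M)=\infty$ in each of the following cases.

**Symplectic manifolds with $b^+\ge2$ and $K^2>0$** (connected). Take $r=1$, $n_1=1$ and $a=c_1=\pm K$.

**Products $\Sigma_\gamma\times\Sigma_{\gamma'}$ with $\gamma,\gamma'\ge2$.** By Künneth $b_2=2+4\gamma\gamma'$, and the signature is $0$, so $b^+=1+2\gamma\gamma'\ge2$. As computed in Section 3, $K^2=8(\gamma-1)(\gamma'-1)>0$. Hence $\kappa=\infty$, and this settles the question. For $\gamma=\gamma'=2$ one can see the first nontrivial case by hand: $a=c_1$ gives $N_m=(2m+1)^2$. For $k=1$ we need $N_m\ge1/\eta\approx8.59$, so $m=1$ suffices with $N_1=9$. Every metric on $\Sigma_2\times\Sigma_2$ therefore satisfies $\mu_1-\mu_0\le\frac{12}\eta|\mu_0|\le104\,|\mu_0|$.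

**The quintic surface in $\mathbb{CP}^3$.** It is simply connected. By adjunction $K$ is the hyperplane class, so $K^2=5$ and $p_g=4$, and $b^+=1+2p_g=9$.

**Every complex surface $X$ of general type with $b^+\ge2$.** Here $X\cong X_0\#\ell\,\overline{\mathbb{CP}}{}^2$ with $X_0$ minimal, $K_0^2>0$ and $K_X=K_0+\sum E_i$. The square $K_X^2=K_0^2-\ell$ may be negative, and a second monopole class is needed. Complex conjugation on $\mathbb{CP}^2$ preserves orientation and acts by $-1$ on $H^2$, because it reverses the orientation of a real line $\mathbb{CP}^1$. In an affine chart around the fixed point $[1:0:0]$ it is the linear map $R:(z_1,z_2)\mapsto(\bar z_1,\bar z_2)$, which lies in $SO(4)$. As $SO(4)$ is connected, there is a smooth path $R_t$ in it, equal to $\mathrm{Id}$ for $t\le\frac12$ and to $R$ for $t\ge1$. The map $x\mapsto R_{|x|}x$ on the chart is a diffeomorphism, agrees with conjugation for $|x|\ge1$, and is the identity near the fixed point. Doing this on each summand and extending by the identity over $X_0$ minus balls, we obtain an orientation-preserving diffeomorphism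 $\Phi$ of $X$ with $\Phi^*K_0=K_0$ and $\Phi^*E_i=-E_i$. The pullback of a monopole class by such a $\Phi$ is a monopole class: given a metric $g$, pull back by $\Phi$ a solution for the metric $(\Phi^{-1})^*g$. So with $c=\pm K_X$ also $\Phi^*c=\pm(K_0-\sum E_i)$, with the same sign, is a monopole class. Their sum is $a=\pm2K_0$, with $a^2=4K_0^2>0$.

**Any closed oriented $4$-manifold with one of these as a component,** by additivity of $\kappa$. Here is the direct check. Let $M=M_1\sqcup M_2$ with $\kappa(M)=k<\infty$; we show $\kappa(M_1)<\infty$. For $0<\varepsilon<1$ the metric $g_\varepsilon$ on $M$ has exactly $k$ eigenvalues less than $1$, all of absolute value less than $\varepsilon$. Let $j\le k$ be the number of them that belong to $M_1$. Then $T:=\mu_j(g_\varepsilon|_{M_1})\ge1$. The metric $T\,g_\varepsilon|_{M_1}$ has $\mu_j=1$ and $|\mu_i|<\varepsilon/T\le\varepsilon$ for $i<j$. As $j$ takes finitely many values, one of them occurs for a sequence $\varepsilon\to0$. Hence $\kappa(M_1)\le j$.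

## 8. Linear span of monopole classes, growth in $k$, and Kähler surfaces

**A linear-algebraic hypothesis.** Theorem B applies whenever the intersection form is not negative semidefinite on the real linear span of the monopole classes of the closed connected oriented manifold $M$. Indeed, let $\sum t_jc_j$ have positive square with $t_j\in\mathbb R$. Positivity is an open condition, so we may take the $t_j$ rational. It is unchanged under scaling by a positive number, so we may clear denominators and take them integral.

**Growth in $k$.** Let $c$ be a single monopole class with $c^2>0$, so $a=c_1=c$, $b=1$ and $N_m=\frac18\big((2m+1)^2c^2-\tau\big)$. Since $\mu_0<0$, we have $\mu_k\le\mu_k-\mu_0$. Numerically $6/\eta\approx51.53<52$ and $8/\eta\approx68.71<69$, so Theorem A gives, for every metric $g$ and every $k\ge1$,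
$$\mu_k(g)\le52\,(1+m)\,|\mu_0(g)|\quad\text{as soon as}\quad(2m+1)^2c^2\ge\tau+69k.\tag{10}$$
Suppose now that $\tau=0$, as for $\Sigma_\gamma\times\Sigma_{\gamma'}$, and put $R=\sqrt{69k/c^2}$. Let $m$ be the least nonnegative integer with $2m+1\ge R$. If $m\ge1$, then $2(m-1)+1<R$, so $1+m<\frac12(3+R)$. If $m=0$, then $1+m=1\le\frac12(3+R)$ as well. Since $26\sqrt{69}<216$, (10) becomes
$$\mu_k(g)\le\Big(78+216\sqrt{k/c^2}\Big)\,|\mu_0(g)|\qquad\text{for all metrics }g\text{ and all }k\ge1.\tag{11}$$
In particular, $|\mu_0(g_i)|/\mu_{k_i}(g_i)\to0$ is impossible not only for a fixed $k$ but for any bounded sequence $k_i$.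

The order $\sqrt{k/c^2}$ in (11) is optimal. Take the product of two hyperbolic metrics of curvature $-1$ on $\Sigma_\gamma\times\Sigma_{\gamma'}$, with $c=\pm K$. Each factor has scalar curvature $-2$, so $s=-4$ and $\mu_0=\frac s6=-\frac23$. The volume is $4\pi(\gamma-1)\cdot4\pi(\gamma'-1)=16\pi^2(\gamma-1)(\gamma'-1)=2\pi^2c^2$. Weyl's law in dimension $4$ reads $k\sim\frac{\mathrm{vol}}{32\pi^2}\mu_k^2=\frac{c^2}{16}\mu_k^2$, so $\mu_k\sim4\sqrt{k/c^2}$ and $\mu_k/|\mu_0|\sim6\sqrt{k/c^2}$ as $k\to\infty$. Thus (11) is sharp in $k$ and $c^2$ up to a universal factor, at most $216/6=36$ in the leading term.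

**Kähler surfaces with $b^+\ge2$.** Let $X$ be a compact (connected) Kähler surface with $b^+\ge2$ and Kodaira dimension $\mathrm{Kod}(X)$. Since $b^+=1+2p_g$, we have $p_g>0$ and $\mathrm{Kod}(X)\ge0$.

First, $\kappa(X)\ge1$ always, that is, $X$ has no metric of positive scalar curvature. Suppose $g$ were one. The Seiberg–Witten invariant of the canonical structure is nonzero, so for every small generic self-dual form $\theta$ there is a solution of the equations perturbed to $\rho(F_A^+)=q(\psi)+\rho(i\theta)$. Pairing (3) with $\psi$ and integrating gives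
$$\int_X\Big(|\nabla\psi|^2+\frac{s_g}4|\psi|^2+\frac14|\psi|^4+\frac12\langle\rho(i\theta)\psi,\psi\rangle\Big)dv_g=0 .$$
If $\theta$ is so small that $\|\rho(i\theta)\|_{\mathrm{op}}<\frac12\min s_g$, this forces $\psi=0$ and $F_A^+=i\theta$. But the self-dual parts of curvatures of connections on $\mathcal L$ form an affine subspace of codimension $b^+>0$, which a generic $\theta$ avoids. This is a contradiction.

* If $\mathrm{Kod}(X)=2$, then $\kappa(X)=\infty$, by Theorem B and Section 7.
* If $\mathrm{Kod}(X)=0$, then $\kappa(X)=1$. The minimal model $X_0$ is a torus or a K3 surface and carries a scalar-flat metric, so $\kappa(X_0)\le b_0=1$. The connected sum $X\cong X_0\#\ell\,\overline{\mathbb{CP}}{}^2$ arises by surgery of codimension $4$ from the disjoint union of $X_0$ and $\ell$ copies of $\overline{\mathbb{CP}}{}^2$. By Bär–Dahl (*Small eigenvalues of the conformal Laplacian*, Geom. Funct. Anal. 13 (2003)), $\kappa$ does not increase under surgery of codimension at least $3$. With additivity, and $\kappa(\overline{\mathbb{CP}}{}^2)=0$ because of the Fubini–Study metric, $\kappa(X)\le\kappa(X_0)+\ell\,\kappa(\overline{\mathbb{CP}}{}^2)\le1$.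 Together with $\kappa(X)\ge1$ this gives the claim.
* If $\mathrm{Kod}(X)=1$, the argument gives only $\kappa(X)\ge1$.

Everything here is in dimension $4$, and nothing is claimed about $\kappa=\infty$ in dimensions $n\ne4$. The question, which asks for existence in some dimension $n\ge3$, is answered affirmatively by Theorem B.
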